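# Equal critical values for the contact process on a Galton–Watson tree

## 1. Galton–Watson trees and the contact process built from clocks

**Definition (Galton–Watson tree).** Let $\{p_k\}_{k\ge0}$ be a probability law that is *bounded*: there is $K<\infty$ with $p_k=0$ for $k>K$. Start from a root $\rho$ and give every vertex, independently, a number of children with law $\{p_k\}$. The children of a vertex are ordered (first child, second child, and so on). The resulting tree is $T$, and $m=\sum_k kp_k$ is the mean. We write $|x|$ for the level of $x$ (with $|\rho|=0$), $T_x$ for the subtree formed by $x$ and its descendants, and $T_{\le N}$ for $T$ cut at level $N$ (levels $0,\dots,N$ are kept). Given $T_{\le N}$, the trees $T_x$ with $|x|=N$ are independent copies of $T$. We assume $m>1$, so $T$ is infinite with positive probability.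

*Example.* If $p_K=1$, then $T$ is the $K$-ary tree. If $p_1=1-\varepsilon$ and $p_K=\varepsilon$, then $T$ is always infinite and $m=1+(K-1)\varepsilon$. For small $\varepsilon$ the tree consists of long segments of one-child vertices, interrupted by rare vertices with $K$ children. With $K=10$ and $\varepsilon=0.01$ we get $m=1.09$. This second family is the one to keep in mind.

**Definition (contact process).** On a locally finite graph, each infected vertex becomes healthy at rate $1$ and infects each of its neighbors at rate $\lambda>0$. We always use the *graphical representation*: every vertex carries a Poisson process of healing marks of rate $1$, and every oriented edge $u\to v$ carries a Poisson process of arrows of rate $\lambda$, all independent. We call these the *clocks*. A healing mark at $v$ makes $v$ healthy; an arrow $u\to v$ at a time when $u$ is infected makes $v$ infected. We write $\xi_t$ for the set of infected vertices, and $\xi^x_t$ if the start is $\{x\}$.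

*Example.* On a single vertex, started infected, the infection lasts an $\mathrm{Exp}(1)$ time. If $u$ is infected at time $\sigma$ and $v$ is a neighbor, consider the event that there is no healing mark at $u$ or $v$ in $[\sigma,\sigma+1]$ and at least one arrow $u\to v$ in that interval. It has probability $e^{-2}(1-e^{-\lambda})$ and on it $v$ is infected at time $\sigma+1$. We say that the infection is *relayed* from $u$ to $v$ in exactly one time unit.

The following standard facts are used throughout.

1. *Monotonicity.* With common clocks, the process increases if the initial set or the graph is enlarged. Adding extra arrows shows that it is also monotone in $\lambda$.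
2. *Strong Markov property.* After a stopping time the clocks are fresh.
3. *Self-duality on finite graphs:* $P(x\in\xi^y_u)=P(y\in\xi^x_u)$. Indeed, reversing time and all arrows maps infection paths from $(y,0)$ to $(x,u)$ onto infection paths from $(x,0)$ to $(y,u)$, and preserves the law of the clocks.
4. *A finite graph dies.* On a finite graph the process is a.s. eventually empty: in each unit of time, with a probability bounded below, every vertex has a healing mark and no arrow occurs.
5. *No explosion.* If all degrees are at most $D$, the number of infection events is dominated by a branching process in which each individual gives birth at rate $\lambda D$, so it is finite in finite time.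

**Definition (quenched, annealed).** *Quenched* probabilities are for a given tree $T$; *annealed* ones are averaged over $T$ and the clocks. *Example.* If $p_0>0$, then with probability $p_0$ the tree is $\{\rho\}$ and the quenched survival probability is $0$; the annealed survival probability averages such trees with all others.

## 2. Survival, recurrence at the root, and the thresholds $\lambda_1\le\lambda_2$

**Definition (critical values).** On a connected, locally finite, infinite graph $G$, start from a single infected vertex $\rho$ and put
$$\lambda_1(G)=\inf\{\lambda:\text{with positive probability some vertex is infected at all times}\},$$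
$$\lambda_2(G)=\inf\{\lambda:\text{with positive probability }\rho\text{ is infected at arbitrarily large times}\}.$$
In the first event the process *survives*, in the second it *survives strongly*. Neither number depends on $\rho$, and $\lambda_1(G)\le\lambda_2(G)$. For a Galton–Watson tree, $\lambda_1(T)$ and $\lambda_2(T)$ are a.s. constant on the event that $T$ is infinite, and we take this as given. We write $\lambda_1,\lambda_2$ for the constants; they are functions of the offspring law.

*Example.* If all degrees are at most $D$, the number of infected vertices is dominated by a population with birth rate $\lambda D$ and death rate $1$ per individual, which dies out if $\lambda D\le1$. So $\lambda_1(G)\ge1/D$. For our trees $D=K+1$, hence $\lambda_1\ge1/(K+1)>0$.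

The constant $\lambda_1$ can be read from the annealed process:
$$\lambda_1=\inf\{\lambda:\text{the annealed survival probability at }\lambda\text{ is positive}\}.\tag{1}$$
If $\lambda>\lambda_1$, then almost every infinite $T$ has $\lambda_1(T)<\lambda$, so the process survives on it with positive probability. If the annealed probability is positive at $\lambda$, then a set of trees of positive probability, all infinite by fact 4, has $\lambda_1(T)\le\lambda$, so $\lambda_1\le\lambda$.

**Definition (the count $Z_k$).** For $k\ge1$, $Z_k$ is the number of level-$k$ vertices that receive at least one arrow from their parent at a time when the parent is infected in the process on $T_{\le k-1}$ started from $\{\rho\}$. Let $E_\lambda$ be the annealed expectation.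

*Example.* $Z_1$ is the number of children of $\rho$ that receive an arrow from $\rho$ before $\rho$ first heals. Each child does so with probability $\lambda/(1+\lambda)$, so $E_\lambda Z_1=m\lambda/(1+\lambda)$.

Note that infections among levels $0,\dots,k-1$ may go up and down, but nothing that happens at or below level $k$ feeds back into $Z_k$.

## 3. Can $\lambda_1=\lambda_2$ hold for a bounded law with $m>1$?

Is there a window of infection rates in which the infection survives somewhere but leaves every fixed vertex forever? Problem 5.2 of "The Branching Random Walk And Contact Process On Galton-Watson And Nonhomogeneous Trees" (doi:10.1214/aop/1015345762) asks: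

*Is there a bounded offspring distribution, with mean $m>1$, for which $\lambda_1=\lambda_2$?*

The answer is yes: $p_1=1-\varepsilon$, $p_K=\varepsilon$ works for every large $K$ and every $\varepsilon\in[e^{-2\beta K},e^{-\beta K}]$, where $\beta>0$ is a universal constant. We shall prove three statements.

**Theorem 1.** There are universal constants $\beta\in(0,1)$ and $K_0$ such that if $K\ge K_0$, $p_k=0$ for $k>K$, $m>1$,
$$\nu:=\sum_{k\ge2}p_k\le e^{-\beta K}\qquad\text{and}\qquad p_K\ge e^{-2\beta K},$$
then $\lambda_1=\lambda_2$ $(\ge\frac12)$. Moreover the process dies out a.s. for every $\lambda\le\lambda_1$ and survives strongly for every $\lambda>\lambda_1$.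

**Theorem 2.** For every bounded law with $m>1$: survival at $\lambda>0$ has positive annealed probability if and only if $E_\lambda Z_k>1$ for some $k\ge1$. Consequently the process dies out at $\lambda_1$.

**Proposition 3.** If the law is bounded by $K$ and $m>1+2\sqrt K$, then $\lambda_1<\lambda_2$.

The law $p_1=1-\varepsilon$, $p_K=\varepsilon$ satisfies the hypotheses of Theorem 1 for $\varepsilon\in[e^{-2\beta K},e^{-\beta K}]$ and $K\ge K_0$: here $\nu=p_K=\varepsilon$ and $m=1+(K-1)\varepsilon>1$.

## 4. Survival is decided by the finite counts $Z_k$: proof of Theorem 2

**Step 1: embed a Galton–Watson process.** The purpose is to iterate $Z_k$. The number $Z_k$, and the time $\tau_x$ of the first counted arrow into each level-$k$ vertex $x$, are functions of $T_{\le k}$, the clocks of $T_{\le k-1}$, and the arrows from level $k-1$ to level $k$. They involve no healing mark at level $k$, no arrow leaving a level-$k$ vertex, and no tree $T_x$ with $|x|=k$.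

For each level-$k$ vertex $x$ with $\tau_x<\infty$, start at time $\tau_x$, from $\{x\}$, the process on $(T_x)_{\le k-1}$, and count the vertices at level $k$ of $T_x$ that receive an arrow from it. This second stage uses only $(T_x)_{\le k}$ and, after time $\tau_x$, the clocks of $(T_x)_{\le k-1}$ and the arrows from level $k-1$ to level $k$ of $T_x$. For different $x$ these are disjoint families of clocks and independent trees, all independent of the first stage. So, given the first stage, the second-stage counts are i.i.d. copies of $Z_k$. Iterating, the counted vertices at levels $0,k,2k,\dots$ form a Galton–Watson process whose offspring law is that of $Z_k$. By monotonicity each counted vertex is infected, at the time it is counted, in the process on $T$, and also in the process on $T_{\le N}$ whenever its level is at most $N$.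

**Step 2: $E_\lambda Z_k>1$ implies survival.** The embedded process is supercritical, so with positive annealed probability infinitely many vertices are ever infected. This is impossible on extinction, because up to a finite extinction time there are only finitely many infections (fact 5).

**Step 3: on survival, the infected time at level $k$ tends to infinity.** For the converse let $\alpha>0$ be the annealed survival probability at $\lambda$. Let $\mathcal F_k$ be generated by $T_{\le k}$ and its clocks, and let $\xi^{(k)}$ be the process on $T_{\le k}$ from $\{\rho\}$. Put $a_x=|\{t:x\in\xi^{(k)}_t\}|$ for $|x|=k$ (Lebesgue measure) and $A_k=\sum_{|x|=k}a_x$, which is a.s. finite by fact 4. Each level-$k$ vertex has at most $K$ children, and the arrows towards them are independent of $\mathcal F_k$. So, given $\mathcal F_k$, with probability at least $e^{-\lambda KA_k}$ no level-$k$ vertex sends an arrow to a child during its infected times in $\xi^{(k)}$. Then the whole process equals $\xi^{(k)}$ and dies. Hence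
$$P(\text{extinction}\mid\mathcal F_k)\ge e^{-\lambda KA_k}.$$
By Lévy's 0–1 law the left side converges a.s. to the indicator of extinction, so it tends to $0$ on survival. Therefore $A_k\to\infty$ a.s. on survival.

**Step 4: long infected time at level $k$ makes level $k+d$ well covered.** Fix $d\ge1$, let $|x|=k$ and let $y$ be a descendant of $x$ at distance $d$. For $l\ge0$ let $I_l=[ld,(l+1)d)$ and $w_l=|\{t\in I_l:x\in\xi^{(k)}_t\}|$. Let $E_l$ be the event that there is an arrow from $x$ to its child towards $y$ at a time in $I_l$ when $x$ is infected in $\xi^{(k)}$ and that, from the first such time on, the infection is relayed along the remaining $d-1$ edges towards $y$, in exactly one time unit per edge. On $E_l$, the vertex $y$ receives an arrow from its parent while the parent is infected in the process on $T_{\le k+d-1}$, so $y$ is counted in $Z_{k+d}$.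

The relays use clocks outside $\mathcal F_k$, after the first arrow, in successive time intervals, so
$$P(E_l\mid\mathcal F_k,T)=(1-e^{-\lambda w_l})\big(e^{-2}(1-e^{-\lambda})\big)^{d-1}\ge c\,w_l,\qquad c=\frac{1-e^{-\lambda d}}d\big(e^{-2}(1-e^{-\lambda})\big)^{d-1},$$
by concavity of $w\mapsto1-e^{-\lambda w}$ and $w_l\le d$. Given $(\mathcal F_k,T)$, the event $E_l$ depends only on clocks in $[ld,(l+2)d)$, so the events $E_l$ with $l$ of the same parity are conditionally independent. Choose the parity for which $\sum w_l\ge a_x/2$. Then
$$P(y\text{ not counted}\mid\mathcal F_k,T)\le\prod(1-cw_l)\le e^{-ca_x/2}.$$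
With $c_d=c/2$, each such $y$ is counted with conditional probability at least $1-e^{-c_da_x}$. Since $x$ has on average $m^d$ descendants at distance $d$, independently of $\mathcal F_k$, and $a\mapsto1-e^{-c_da}$ is subadditive,
$$E[Z_{k+d}\mid\mathcal F_k]\ge m^d\sum_{|x|=k}(1-e^{-c_da_x})\ge m^d(1-e^{-c_dA_k}).$$

**Step 5: choose the parameters.** Choose $d$ with $m^d\alpha/4>1$, then $\ell$ with $1-e^{-c_d\ell}\ge\frac12$, then, by Step 3, $k\ge1$ with $P(A_k\ge\ell)\ge\alpha/2$. Then $E_\lambda Z_{k+d}\ge m^d\cdot\frac12\cdot\frac\alpha2=m^d\alpha/4>1$. This proves the equivalence.

**Step 6: extinction at $\lambda_1$.** The aim is to see that the survival set is open. There are finitely many shapes of $T_{\le k}$. For each shape, follow the configuration on levels $\le k-1$ together with the set of level-$k$ vertices already counted. This is a finite Markov chain that is a.s. absorbed (when the configuration is empty), and the probability that a given vertex is counted is a hitting probability of it. Such a probability solves a nonsingular linear system with coefficients continuous in $\lambda>0$, so $E_\lambda Z_k$ is continuous in $\lambda>0$. Hence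
$$\{\lambda>0:E_\lambda Z_k>1\text{ for some }k\}$$
is open. By the equivalence it is the set of $\lambda$ with positive annealed survival probability, and by (1) its infimum is $\lambda_1$. It is nonempty, because $E_\lambda Z_1=m\lambda/(1+\lambda)>1$ for $\lambda>1/(m-1)$; and $\lambda_1>0$ by Section 2. An open set does not contain its positive infimum, so the annealed survival probability at $\lambda_1$ is $0$. $\square$

## 5. A large mean forces a gap: proof of Proposition 3

The simplest case to try is $p_K=1$. We treat it together with the rest of Proposition 3 and get inequality, not equality.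

**Step 1: an upper bound for $\lambda_1$.** If $\lambda>1/(m-1)$, then $E_\lambda Z_1=m\lambda/(1+\lambda)>1$, and Theorem 2 gives $\lambda_1\le1/(m-1)$.

**Step 2: a lower bound for $\lambda_2$.** Let $(Df)(x)=f(\text{parent of }x)$ for $x\ne\rho$ and $(Df)(\rho)=0$. The adjacency operator of $T$ on $\ell^2$ is $A=D+D^*$. Every vertex has at most $K$ children, so $\|Df\|^2=\sum_{x\ne\rho}f(\text{parent of }x)^2\le K\|f\|^2$, hence $\|A\|\le2\sqrt K$.

Compare with the branching random walk in which each particle dies at rate $1$ and produces a new particle at each neighboring vertex at rate $\lambda$. The contact process is obtained from it by suppressing births onto occupied vertices, so it is dominated by it. The expected particle numbers $u_t$ satisfy $u_t'=-u_t+\lambda Au_t$, so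
$$P(\rho\in\xi^\rho_t)\le e^{-t}\big(e^{\lambda tA}\big)(\rho,\rho)\le e^{-t+2\sqrt K\lambda t}.$$
If $\lambda<1/(2\sqrt K)$ this is integrable, so the total infected time of $\rho$ has finite mean and is a.s. finite. If $\rho$ were infected at arbitrarily large times with positive probability, that total time would be infinite a.s. on this event, because from each such time on, with probability $e^{-1}$, $\rho$ stays infected for a full time unit. So there is no strong survival, and $\lambda_2\ge1/(2\sqrt K)$.

**Step 3: compare.** If $m-1>2\sqrt K$, then $\lambda_1\le\frac1{m-1}<\frac1{2\sqrt K}\le\lambda_2$. $\square$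

*Example.* For $p_K=1$ the condition is $K-1>2\sqrt K$, which holds for every $K\ge6$ (for $K=6$: $5>4.899\ldots$). Equality must be sought elsewhere. In Theorem 1 the mean is close to $1$, since $m\le1+(K-1)\nu$.

## 6. What a round trip costs, and what a waiting place would buy

Let $\lambda>\lambda_1$. By Theorem 2 some $E_\lambda Z_k$ exceeds $1$; for some $h<\infty$ it still exceeds $1$, say equals $z>1$, if we count only arrows arriving by time $h$. The embedded process reaches on average at least $z^i$ vertices at level $N=ik$. The first thing to try is to send the infection out to level $N$ and back, and to show that the mean number of successful round trips exceeds $1$.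

Self-duality makes the way back about as likely as the way out. But how likely is that? The mean $z^i$ may be made up of about $t\,z^i$ vertices, each reached with a probability of only about $1/t$. Then a round trip to one of them has probability about $t^{-2}$, and the mean number of round trips is about
$$t\,z^i\cdot t^{-2}=z^i/t .$$
Here the argument stops: nothing we know bounds $t$ by $z^i$. The pigeonhole argument of Section 10 gives only $t\le4m^N/z^i$. No argument of this generality can succeed, because under the hypothesis of Proposition 3 there are $\lambda\in(\lambda_1,\lambda_2)$ for which $E_\lambda Z_k>1$ for some $k$ and yet the root is not recurrent.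

The way past this point is to let both ends *wait* for a time of order $t$ and try again and again. Then each transmission succeeds with probability close to $1$ instead of $1/t$. The waiting place must live longer than about $t$, and it must be common enough that many of the $t z^i$ targets carry one. A vertex with $K$ children is such a place for large $K$. One star is not enough, since $t$ may be arbitrarily large while $K$ is fixed. A chain of $n$ consecutive such vertices has a lifetime of order at least $e^{c_2Kn}$ and is present at a given vertex with probability $p_K^n\ge e^{-2\beta Kn}$. If $2\beta=c_2/4$ and $e^{c_2Kn}$ is about $t$ (up to factors polynomial in $i$), then the chain costs a factor about $t^{-1/4}$, and about $t^{3/4}z^i$ targets remain.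

Two estimates must now be proved with compatible constants. Stars hold the infection well only if $\lambda$ is bounded below, so we need $\lambda_1\ge\frac12$ (Section 7), and this needs branching to be rare: $\nu\le e^{-\beta K}$. Chains must outlive their rarity (Sections 8 and 9), and this needs branching not to be too rare: $p_K\ge e^{-2\beta K}$.

## 7. Extinction at $\lambda=\frac12$ by a fractional-moment recursion

**Definition ($Y$ and $V_M$).** For a finite rooted tree $\tau$, consider the contact process on $\tau$ with an additional infection of the root at rate $\lambda$ (a "frozen infected parent"). It is a finite irreducible Markov chain. Let $P_\tau$ be its stationary law and $\zeta\subset\tau$ its configuration, and put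
$$e(\tau)=P_\tau(\zeta=\emptyset),\qquad Y(\tau)=\frac1{e(\tau)}\ge1,\qquad V_M(\tau)=\frac{P_\tau(\zeta\cap M\ne\emptyset)}{e(\tau)}\quad(M\subset\tau).$$

*Example.* If $\tau$ is a single vertex, balance gives $P_\tau(\text{infected})=\lambda e(\tau)$, so $Y=1+\lambda$ and $V_{\{\text{root}\}}=\lambda$. If $\tau$ is a root with one child, write states as (root, child) and give $(0,0)$ weight $1$. The balance equations at $(0,1)$, $(0,0)$ and $(1,1)$ are
$$w_{11}=(1+2\lambda)w_{01},\qquad\lambda=w_{10}+w_{01},\qquad\lambda w_{10}+2\lambda w_{01}=2w_{11}.$$
They give $w_{01}=\frac{\lambda^2}{2+3\lambda}$, $w_{10}=\frac{2\lambda(1+\lambda)}{2+3\lambda}$, $w_{11}=\frac{\lambda^2(1+2\lambda)}{2+3\lambda}$, hence $Y=1+\frac{2\lambda(1+\lambda)^2}{2+3\lambda}$. At $\lambda=\frac12$ this is $23/14\approx1.643$. The bound of Lemma 1(i) below is $1+\lambda(1+\lambda)=1.75$.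

We use an *excursion identity*. For a finite irreducible chain with rates $q$ and stationary law $P$, a set $A$ of states, not the whole state space, and $B\subset A$,
$$P(B)=\sum_{y\in A}r_y\,E_y[\text{time in }B\text{ before leaving }A],\qquad r_y=\sum_{x\notin A}P(x)q(x,y).\tag{2}$$
Indeed, up to time $t$ the chain enters $A$ at $y$ about $r_yt$ times, the visits to $A$ begun at $y$ are i.i.d., and the fraction of time spent in $B$ tends to $P(B)$.

Let $r_1,\dots,r_k$ be the children of the root of $\tau$ and $\tau_1,\dots,\tau_k$ the subtrees at them.

**Lemma 1.** (i) $Y(\tau)\le1+\lambda\prod_iY(\tau_i)$. (ii) If the root is not in $M$ and $M_i=M\cap\tau_i$, then $V_M(\tau)\le\lambda\sum_iV_{M_i}(\tau_i)\prod_{j\ne i}Y(\tau_j)$. (iii) The contact process on $\tau$ (without the parent), started from the root, hits $M$ with probability at most $V_M(\tau)/\lambda$.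

*Proof.* Write $\zeta=(a,\eta)$, with $a$ the state of the root and $\eta$ the configuration on the forest $\bigcup\tau_i$. Let $\pi_0=P_\tau(0,\emptyset)=e(\tau)$ and $\pi_1=P_\tau(1,\emptyset)$.

**Step 1: bound $\pi_1$.** At $(0,\emptyset)$ the outflow is $\lambda\pi_0$ and the inflow is at least $\pi_1$, so $\pi_1\le\lambda\pi_0$.

**Step 2: compare excursions of $\eta$ with a frozen root.** The set $\{\eta\ne\emptyset\}$ is entered only from $(1,\emptyset)$, at rate $\lambda$ through each $r_i$. Let $D$ be the time until $\eta=\emptyset$, and $E_i$ the expectation starting from $(1,\{r_i\})$. By (2), $P_\tau(\eta\ne\emptyset)=\pi_1\lambda\sum_iE_iD$. Compare with the forest process whose root is always infected, started from $\{r_i\}$, with duration $\tilde D$. By monotone coupling $D\le\tilde D$. With the root frozen, the $\tau_j$ carry independent frozen-parent processes, so the stationary probability of emptiness is $\Pi=\prod_je(\tau_j)$, and (2) gives $1-\Pi=\Pi\lambda\sum_iE_i\tilde D$. Hence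
$$P_\tau(\eta\ne\emptyset)\le\pi_1\frac{1-\Pi}\Pi=\pi_1\Big(\prod_jY(\tau_j)-1\Big).$$

**Step 3: (i).** Adding up,
$$1=\pi_0+\pi_1+P_\tau(\eta\ne\emptyset)\le\pi_0+\pi_1\prod_jY(\tau_j)\le\pi_0\Big(1+\lambda\prod_jY(\tau_j)\Big).$$
For $k=0$ the product is $1$ and this reads $1=\pi_0+\pi_1\le\pi_0(1+\lambda)$.

**Step 4: (ii).** Let $O$ be the occupation time of $\{\eta\cap M\ne\emptyset\}$ during an excursion of $\eta$, and $\tilde O\ge O$ its frozen-root analogue, with stationary law $\tilde P$. By (2), used twice, and Step 1,
$$P_\tau(\eta\cap M\ne\emptyset)=\pi_1\lambda\sum_iE_iO\le\pi_1\lambda\sum_iE_i\tilde O=\pi_1\Pi^{-1}\tilde P(\eta\cap M\ne\emptyset)\le\lambda\pi_0\Pi^{-1}\sum_iP_{\tau_i}(\zeta\cap M_i\ne\emptyset).$$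
Divide by $\pi_0$ and use $P_{\tau_i}(\zeta\cap M_i\ne\emptyset)=V_{M_i}(\tau_i)e(\tau_i)$.

**Step 5: (iii).** Excursions of $\zeta$ from $\emptyset$ start, with the root infected, at rate $\lambda\pi_0$. By (2), $P_\tau(\zeta\cap M\ne\emptyset)=\lambda\pi_0E[O_M]$, where $O_M$ is the occupation time of $\{\zeta\cap M\ne\emptyset\}$ in one excursion; so $V_M(\tau)/\lambda=E[O_M]$. An excursion dominates the parentless process from the root. When the latter first hits $M$, the vertex hit stays infected for an $\mathrm{Exp}(1)$ time, so $E[O_M]\ge P(\text{hit }M)$. $\square$

*Two cases by hand.* On a path (every vertex has one child), (i) gives $Y_N\le1+\lambda Y_{N-1}$, so for $\lambda<1$ all values stay below $y_*:=1/(1-\lambda)$; and (ii), (iii) show that level $N$ is hit with probability at most $\lambda^N$. So segments kill the infection. If a root has $K$ children carrying paths, (i) gives only $Y\le1+\lambda y_*^K$, which is $1+2^{K-1}$ at $\lambda=\frac12$. Rare branching vertices may thus have a huge effect.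

**The recursion.** Let $\lambda<1$, $Y_N=Y(T_{\le N})$, $W_N=(Y_N-y_*)^+$, and $V_N=V_M(T_{\le N})$ with $M$ the set of level-$N$ vertices. Then $Y_0=1+\lambda<y_*$, so $W_0=0$, and $V_0=\lambda$. Let $Y^{(i)},W^{(i)}$ refer to the subtrees of the children of $\rho$, cut at their own level $N-1$. By Lemma 1(i):

* if $\rho$ has no child, then $Y_N\le1+\lambda<y_*$ and $W_N=0$;
* if $\rho$ has one child, then $Y_N\le1+\lambda(y_*+W^{(1)})=y_*+\lambda W^{(1)}$, so $W_N\le\lambda W^{(1)}$;
* if $\rho$ has $k\ge2$ children, then, since $1\le y_*$, $W_N\le\lambda\prod_i(y_*+W^{(i)})\le\lambda y_*^k\prod_i(1+W^{(i)})$.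

For $q\in(0,1]$ put $H_N=E W_N^q$, which is finite since there are finitely many shapes of $T_{\le N}$. Using $(1+w)^q\le1+w^q$ and independence of the subtrees,
$$H_N\le\lambda^qH_{N-1}+\nu\lambda^qy_*^{qK}(1+H_{N-1})^K.\tag{3}$$

**Lemma 2.** If $eK\nu\,y_*^{qK}\le1-\lambda^q$ for some $q\in(0,1]$, then the process at $\lambda$ dies out a.s.

*Proof.* **Step 1: $H_N\le1/K$ for all $N$.** This holds for $N=0$. If it holds for $N-1$, then $(1+H_{N-1})^K\le e$, and (3) gives
$$H_N\le\frac{\lambda^q}K+\frac{\lambda^q(1-\lambda^q)}K=\frac{1-(1-\lambda^q)^2}K\le\frac1K.$$
Since $Y_N\le y_*(1+W_N)$, it follows that $EY_N^q\le y_*^q(1+1/K)$.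

**Step 2: $EV_N^q\to0$.** For $N\ge1$ the root is not in $M$. By Lemma 1(ii), subadditivity of $w\mapsto w^q$, independence of the subtrees and $Y\ge1$,
$$EV_N^q\le\lambda^q\big[p_1+\nu K(EY_{N-1}^q)^{K-1}\big]EV_{N-1}^q .$$
Here $(EY_{N-1}^q)^{K-1}\le e\,y_*^{qK}$, so by hypothesis the bracket is at most $1+(1-\lambda^q)$, and
$$EV_N^q\le\lambda^q(2-\lambda^q)EV_{N-1}^q=\big[1-(1-\lambda^q)^2\big]EV_{N-1}^q .$$

**Step 3: conclude.** By Lemma 1(iii),
$$P(\text{level }N\text{ is hit})\le E\min(1,V_N/\lambda)\le\lambda^{-q}EV_N^q\to0.$$
Survival forces every level to be hit, since the process on the finite tree $T_{\le N}$ dies. $\square$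

*Why a fractional moment.* The sensible first try is the first moment, $q=1$. At $\lambda=\frac12$ (where $y_*=2$) it asks for $eK\nu2^K\le\frac12$. But the $\beta$ chosen in Section 9 satisfies $\beta\le1/160$, so in Theorem 1 we have $\nu\ge p_K\ge e^{-2\beta K}\ge e^{-K/80}$, while $2^K=e^{0.693\ldots K}$. The condition fails for every law in Theorem 1. A small $q$ weakens the effect of a rare branching vertex from $2^K$ to $2^{qK}$, and the price is only that the factor $\lambda^q$ on segments is closer to $1$.

**Conclusion.** Take $\lambda=\frac12$, $y_*=2$, $\nu\le e^{-\beta K}$ with $\beta\in(0,1)$ fixed, and $q=\beta/(2\ln2)\in(0,1]$. Then $y_*^{qK}=e^{\beta K/2}$, and the hypothesis of Lemma 2 follows from $eKe^{-\beta K/2}\le1-2^{-q}$, which holds for $K\ge K_0(\beta)$. So the process dies out at $\lambda=\frac12$, and by monotonicity and (1)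
$$\lambda_1\ge\tfrac12.\tag{4}$$

## 8. One star with $K-1$ leaves at $\lambda=\frac12$

In this section and the next $\lambda=\frac12$. Being good (defined next) is an increasing property, so by monotonicity all lower bounds hold for every $\lambda\ge\frac12$. Put
$$L=K-1,\qquad R=L,\qquad b=\lfloor L/8\rfloor,\qquad g=\lceil L/64\rceil.$$
The letter $c$ denotes universal positive constants that may change from place to place, and $L$ is assumed larger than a universal constant.

**Definition (star, good).** A *star* is a center with $L$ leaves. $X$ is its number of infected leaves and $C\in\{0,1\}$ the state of its center. The star is *good* if $X\ge g$.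

*Example.* If the center is kept infected, each leaf is infected with stationary probability $\frac{1/2}{1+1/2}=\frac13$, so $X$ is typically near $L/3$, far above $b\approx L/8$ and $g\approx L/64$. For $L=640$: $b=80$, $g=10$.

**Lemma 3.** For the contact process on one star with $X_0\ge g$: $P(\exists t\le3L:X_t<g/2)\le e^{-cL}$, and $P(X_t<g)\le e^{-cL}$ for each fixed $t\in[L/2,3L]$.

*Proof.* **Step 1: a Lyapunov function.** We want a quantity that is small when many leaves are infected and that decreases on average below level $b$, whatever the state of the center. Let $\Phi=(5/6)^X2^{-C}$ and let $\mathcal L$ be the generator. If $C=1$, then $X$ decreases at rate $X$, increases at rate $(L-X)/2$, and the center heals at rate $1$. If $C=0$, then $X$ decreases at rate $X$ and the center is infected at rate $X/2$. So for $X\le b$,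
$$C=1:\quad\frac{\mathcal L\Phi}\Phi=\frac X5-\frac{L-X}{12}+1\le\frac L{40}-\frac{7L}{96}+1=-\frac{23}{480}L+1,$$
$$C=0:\quad\frac{\mathcal L\Phi}\Phi=\frac X5-\frac X4=-\frac X{20}.$$
Hence $\Phi$ is a supermartingale while $X\le b$. While $g/2\le X\le b$ we have $\frac X{20}\ge\frac g{40}\ge\frac L{2560}$, so $\mathcal L\Phi\le-\theta\Phi$ with $\theta=L/2560$.

**Step 2: from $g$ up to $b$, quickly.** Let $\sigma$ be the first time that $X\ge b$ or $X<g/2$. Initially $\Phi\le(5/6)^g$, and if $X_\sigma<g/2$ then $\Phi_\sigma\ge\frac12(5/6)^{g/2}$. Optional stopping gives $P(X_\sigma<g/2)\le2(5/6)^{g/2}$. Also $e^{\theta(t\wedge\sigma)}\Phi_{t\wedge\sigma}$ is a supermartingale with initial value at most $1$, and $\Phi\ge\frac12(5/6)^b$ before $\sigma$, so $P(\sigma>L/4)\le2(6/5)^be^{-\theta L/4}$. Here $\theta L/4=L^2/10240$ while $b\le L/8$. So both probabilities are at most $e^{-cL}$.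

**Step 3: staying above $g$.** From $X=b-1$ we have $\Phi\le(5/6)^{b-1}$, and at $X=g$ we have $\Phi\ge\frac12(5/6)^g$. So after each jump $b\to b-1$, the probability of hitting $g$ before $b$ is at most $2(5/6)^{b-1-g}$. Such jumps occur at rate at most $b$, so their expected number in time $3L$ is at most $3Lb$. Hence the probability that some jump $b\to b-1$ within time $3L$ is followed by hitting $g$ before $b$ is at most $3Lb\cdot2(5/6)^{b-1-g}\le e^{-cL}$. Leaves change state one at a time, so after a time with $X\ge b$ there is no other way to reach $g$.

Thus with probability at least $1-e^{-cL}$ we have $\sigma\le L/4$, $X\ge g/2$ before $\sigma$, and $X>g$ from $\sigma$ until time $3L$. Both claims follow. $\square$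

**Lemma 4.** Let two stars have centers $x_i,x_j$ joined by an edge, and let star $i$ be good at time $0$. Using only the clocks of the two stars and the arrows $x_i\to x_j$, star $j$ is good at time $R$ with probability at least $1-\delta$, where $\delta=e^{-c_1L}$ and $c_1\in(0,1]$ is universal. Also, if the center of a star is infected at time $u$, then for each $r\in[\frac14,1]$ the star is good at time $u+r$ with probability at least $\frac13$.

*Proof.* **Step 1: the second claim.** Suppose the center does not heal in $[u,u+\frac14]$; this has probability $e^{-1/4}$. Count the leaves that receive an arrow from the center in $[u,u+\frac14]$ and have no healing mark in $[u,u+r]$. Each leaf qualifies independently with probability at least $(1-e^{-1/8})e^{-1}>0.04>\frac1{64}$. By Chebyshev's inequality, for $L$ large at least $g$ leaves qualify with probability at least $\frac12$. All of them are infected at time $u+r$, and $\frac12e^{-1/4}>\frac13$.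

**Step 2: one try per time unit.** Run star $i$ autonomously. By Lemma 3, $X^i\ge g/2$ on $[0,R]$ with probability at least $1-e^{-cL}$. We claim that for an integer $s$, given the past up to $s$ and $X^i_s\ge g/2$, the following chain of events, which depends on clocks in $[s,s+1]$ only, has probability at least a universal $c_*>0$.

* The center $x_i$ is infected at some first time $\sigma\in[s,s+\frac14]$. If it is not already infected at time $s$: each infected leaf independently, with probability $e^{-1/4}(1-e^{-1/8})>0.09$, has no healing mark and sends an arrow to $x_i$ in $[s,s+\frac14]$; since there are at least $g/2$ such leaves, for $L$ large some leaf does so with probability at least $\frac12$.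
* The center $x_i$ does not heal in $[\sigma,\sigma+\frac14]$ and sends an arrow to $x_j$, at some first time $\sigma'\le\sigma+\frac14$. This has probability $e^{-1/4}(1-e^{-1/8})$.
* By Step 1 with $u=\sigma'\in[s,s+\frac12]$ and $r=s+1-\sigma'\in[\frac12,1]$, star $j$ is good at time $s+1$, with probability at least $\frac13$.

By the strong Markov property the probabilities multiply.

**Step 3: conclude.** Using $s=0,1,\dots,\lfloor R/2\rfloor-1$, star $j$ is good at some integer time at most $R/2$ except with probability $e^{-cL}+(1-c_*)^{\lfloor R/2\rfloor}$. From the first such time on, run star $j$ autonomously. The remaining time until $R=L$ lies in $[L/2,L]$, so by Lemma 3 star $j$ is good at time $R$ except with probability $e^{-cL}$. The sum of the exceptional probabilities is at most $e^{-c_1L}$ for a suitable $c_1\in(0,1]$ and $L$ large. $\square$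

## 9. Chains of stars and oriented contours

**Definition (chain).** $C_n$, $n\ge10$, consists of $n$ centers $x_1,\dots,x_n$ forming a path, each with $L=K-1$ leaves of its own. Star $j$ is $x_j$ with its leaves.

*Example.* Suppose that $x_1,\dots,x_n\in T$ all have exactly $K$ children and $x_{i+1}$ is the first child of $x_i$. Then $T_{x_1}\supset C_n$: the leaves of $x_i$ are children of $x_i$ other than $x_{i+1}$ (for $x_n$ choose $K-1$ of its $K$ children). Given that $x_1$ is a vertex of $T$, this has probability $p_K^n$. For $p_1=1-\varepsilon$, $p_K=\varepsilon$ it is $\varepsilon^n$.

Let
$$c_2=c_1/20,\qquad S=\lfloor e^{c_2Kn}\rfloor.$$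

**Lemma 5.** For $K\ge K_0$ and $n\ge10$: if star $1$ is good at time $0$, then for every $u\in[R/2,SR]$ star $1$ is good at time $u$ with probability at least $0.95$, for the contact process on $C_n$ with $\lambda\ge\frac12$.

The proof compares the chain with an oriented percolation in which each step fails with the tiny probability $\delta$, and follows the contour between wet and non-wet regions. By monotonicity we take $\lambda=\frac12$.

**Definition (wet, failing).** *Sites* are pairs $(j,t)$ with $1\le j\le n$, $t\in\mathbb Z$, $j+t$ odd. The site $(1,0)$ is *wet*; no other site with $t\le0$ is wet. For $t\ge0$, the site $(j,t+1)$ is wet if and only if star $j$ is good at time $(t+1)R$ and some site $(j\pm1,t)$ (a *parent*) is wet. A site with $t\ge1$ is *failing* if it is not wet but has a wet parent.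

*Example.* $(2,1)$ has the wet parent $(1,0)$, so it is wet if star $2$ is good at time $R$, and failing otherwise. The site $(4,1)$ has parents $(3,0)$ and $(5,0)$, which are not wet, so it is neither wet nor failing.

At a wet site $(j,t)$, star $j$ is good at time $tR$. The wet set is a.s. finite, since the process on $C_n$ dies.

**Step 1: failing sites are expensive.** *For a deterministic finite set $F$ of sites, $P(\text{all sites of }F\text{ are failing})\le\delta^{|F|/2}$.* We may assume all levels in $F$ are at least $1$. Fix a level $t$ and condition on the past up to time $(t-1)R$, which determines whether the sites $F_t$ of $F$ at level $t$ have wet parents; we may assume that all do. The first coordinates of these sites have the same parity, so they differ by at least $2$. Taking every other one, we keep at least half of them, with first coordinates differing by at least $4$. For a kept site $(j,t)$ with wet parent $(j',t-1)$, $j'=j\pm1$, star $j'$ is good at time $(t-1)R$, and by Lemma 4, from clocks of stars $j'$ and $j$ and arrows $x_{j'}\to x_j$ during $[(t-1)R,tR]$ only, star $j$ is good at time $tR$ with probability at least $1-\delta$. For different kept sites these clocks are disjoint,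 since they belong to stars $j-1,j,j+1$. So all kept sites fail with conditional probability at most $\delta^{|F_t|/2}$. Multiply over $t$, from the highest level down.

**Step 2: tiles and boundary edges.** Let $s$ be even, $2\le s\le S$, and suppose $(1,s)$ is not wet. We want to extract a long path of which a fixed proportion of edges point at failing sites. The tiles $\{|x-j|+|y-t|\le1\}$ around sites $(j,t)$, intersected with the strip $\Sigma=\{1\le x\le n\}$, tile $\Sigma$; those with $j=1$ or $j=n$ are triangles with one side on a wall. The vertices of the tiling are the points $(x,y)$ with $x+y$ even. Let $\mathcal U$ be the side-connected component of non-wet tiles containing the tile $(1,s)$. *Boundary edges* are the sides, between two tiles in $\Sigma$, that separate a tile of $\mathcal U$ from a tile not in $\mathcal U$. The latter is then wet. Orient each boundary edge with $\mathcal U$ on its left. There are finitely many, and they have heights at least $-1$, being sides of wet tiles.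

At a vertex in the interior of $\Sigma$, go once around through the four tiles that meet there. Membership in $\mathcal U$ is gained as often as it is lost, so in-degree equals out-degree. At a vertex $(1,y)$ of the left wall ($y$ odd) there are two sides.

* The side going north-east separates $(1,y+1)$, on its left, from $(2,y)$. It contributes $\mathbf 1[(1,y+1)\in\mathcal U]-\mathbf 1[(2,y)\in\mathcal U]$ to out $-$ in.
* The side going south-east separates $(2,y)$, on its left, from $(1,y-1)$. It contributes $\mathbf 1[(2,y)\in\mathcal U]-\mathbf 1[(1,y-1)\in\mathcal U]$.

So at $(1,y)$
$$\text{out}-\text{in}=\mathbf 1[(1,y+1)\in\mathcal U]-\mathbf 1[(1,y-1)\in\mathcal U].\tag{5}$$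

**Step 3: a trail from the left wall.** Let $t_a$ be the smallest even number such that $(1,t)\in\mathcal U$ for all even $t\in[t_a,s]$. Since $(1,0)$ is wet, $t_a\ge2$. Put $y_1=t_a-1\in[1,s-1]$. By (5), out $-$ in $=1$ at $(1,y_1)$. From there follow a directed trail of distinct boundary edges until it is stuck. It cannot get stuck at its starting point: after each return there, equally many outgoing and incoming edges have been used, and out $>$ in. At any other vertex where it is stuck, all outgoing edges have been used, and one more incoming edge than that, so out $-$ in $<0$. Hence the end vertex is on a wall. If it is on the left wall, it is some $(1,y_2)$ with $(1,y_2-1)\in\mathcal U$ and $(1,y_2+1)\notin\mathcal U$, by (5). Then $y_2+1\notin[t_a,s]$, so $y_2>s$ or $y_2<y_1$. Let $\ell$ be the length of the trail; $\ell\ge2$, since one edge leaves the left wall and does not reach a wall.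

**Step 4: few starting or ending points.** Each edge changes $x$ by $\pm1$ and $y$ by $\pm1$.

* *Case I: the trail ends on the left wall with $y_2>s$.* Then $y_2\ge s+1$ and $\ell\ge s+1-y_1$, so for given $\ell$ there are at most $\ell$ possible $y_1$.
* *Case II: it ends on the left wall with $y_2<y_1$.* We show that $y_2=-1$. Close the trail by the wall segment from $(1,y_2)$ to $(1,y_1)$, and let $w$ be the winding number, which is constant on the interior of each tile. On $x<1$ we have $w=0$. Cross the wall at a height in $(s-1,s+1)$: this is outside $[y_2,y_1]$, so $w=0$ in the tile $(1,s)$. Hence $w=0$ in all tiles of $\mathcal U$, since $\mathcal U$ is side-connected and sides between two tiles of $\mathcal U$ are not in the trail. Cross a trail edge, which is traversed exactly once: this gives $w=\pm1$ in some wet tile. Wet tiles are side-connected, because a wet child shares a side with a wet parent and $(1,0)$ is the only wet site at level $0$; and sides between two wet tiles are not in the trail. So $w=\pm1$ in the tile $(1,0)$. Compare with $w=0$ on $x<1$ at heights in $(-1,1)$: the wall there must belong to the closed curve, so $(-1,1)\subset[y_2,y_1]$ and $y_2\le-1$. All heights are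 at least $-1$, so $y_2=-1$.
* *Case III: it ends on the right wall.* Then $\ell\ge n-1$, and there are at most $S$ choices of $y_1$.

**Step 5: many failing sites along the trail.** The net change of $x$ is nonnegative, so at least $\ell/2$ edges go to the right. Consider a right-going edge, with $\mathcal U$ on its left. If it goes north-east, from $(x,y)$ to $(x+1,y+1)$, the tile on its right is the wet tile $(j,t)=(x+1,y)$ and the tile on its left is $(j-1,t+1)=(x,y+1)\in\mathcal U$. If it goes south-east, from $(x,y)$ to $(x+1,y-1)$, the tile on its right is the wet tile $(j,t)=(x,y-1)$ and the tile on its left is $(j+1,t+1)=(x+1,y)\in\mathcal U$. In both cases the site on the left lies in $\Sigma$, has $t+1\ge1$, is not wet, and has a wet parent; so it is failing. It is determined by the edge, and each site arises from at most two edges (its two lower sides). So a trail of length $\ell$ determines a set of at least $\ell/4$ failing sites, and by Step 1 a given trail occurs with probability at most $\delta^{\ell/8}$.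

**Step 6: sum over trails.** Given the starting vertex (or, in case II, the ending vertex) and the length, there are at most $3^\ell$ trails, since at each vertex at most three sides remain. With $\varrho=3\delta^{1/8}$,
$$P((1,s)\text{ not wet})\le\sum_{\ell\ge2}(\ell+1)\varrho^\ell+S\sum_{\ell\ge n-1}\varrho^\ell\le10\varrho^2+2S\varrho^{n-1}\le0.02$$
for $K$ large. Indeed $\varrho\to0$ as $K\to\infty$, so $10\varrho^2\le0.01$. The inequality $2S\varrho^{n-1}\le0.01$ follows from
$$e^{c_1Kn/20}\le\tfrac1{200}\,3^{-(n-1)}\,e^{c_1(K-1)(n-1)/8}.$$
This holds for all $n\ge10$ and $K$ large: $(n-1)/8\ge0.1125\,n$, and if $K-1\ge\frac89K$ the last exponent is at least $0.1\,c_1Kn$, so it suffices that $0.05\,c_1Kn\ge n\ln3+\ln200$.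

**Step 7: all times.** Let $u\in[R/2,SR]$ and let $s\ge0$ be the largest even integer with $sR\le u-R/2$. Then $s\le S$ and $u-sR\in[\frac R2,\frac52R]\subset[\frac L2,3L]$. Star $1$ is good at time $sR$ with probability at least $0.98$ (trivially for $s=0$), and then, by Lemma 3, good at time $u$ with conditional probability at least $1-e^{-cL}$. For $L$ large the product is at least $0.95$. $\square$

Now fix
$$\beta=c_2/8,$$
and $K_0$ so large that everything above holds, including (4) for this $\beta$. Since $c_1\le1$, we have $\beta\le1/160$, as announced in Section 7.

## 10. From the root to distant chains and back: proof of Theorem 1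

Let the law satisfy the hypotheses of Theorem 1 and let $\lambda>\lambda_1$; by (4), $\lambda>\frac12$. By (1) (and monotonicity), Theorem 2 and monotone convergence there are $k\ge1$ and $h<\infty$ with $z:=EZ_k^h>1$, where $Z_k^h$ counts the vertices counted in $Z_k$ whose first such arrow arrives by time $h$. We show $\lambda_2\le\lambda$.

**Step 1: many targets of comparable accessibility.** This makes the number $t$ of Section 6 precise. For $i\ge1$ let $N=ik$ and $H=ih$. For $|x|=N$ let $P_x$ be the quenched probability that $x$ is infected by time $H$ in the process on $T_{\le N}$ from $\rho$. Run the embedding of Section 4, counting at each stage only arrows arriving within time $h$ of the start of that stage. This is a Galton–Watson process with mean $z$, whose $i$-th generation consists of level-$N$ vertices infected by time $H$ in the process on $T_{\le N}$. Hence $E\sum_{|x|=N}P_x\ge z^i$.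

There are on average $m^N$ vertices at level $N$, so those with $P_x<z^i/(2m^N)$ contribute at most $z^i/2$. Split the others into the classes $2^{-l-1}<P_x\le2^{-l}$, $l\ge0$. Since $2^{-l}\ge z^i/(2m^N)$ for nonempty classes, at most $\nu_N:=N\log_2m+2$ classes occur. Some class contributes at least $z^i/(2\nu_N)$. Put $t=2^{l+1}\ge2$ for it, so that $1/t<P_x\le2/t$ in the class. Then
$$E\#\{|x|=N:P_x\ge1/t\}\ge\frac{t\,z^i}{4\nu_N}.\tag{6}$$

If $P_x\ge1/t$, then, since an infected vertex stays infected for one time unit with probability $e^{-1}$, $\int_0^{H+1}P(x\in\xi^\rho_u)\,du\ge e^{-1}/t$. By self-duality on $T_{\le N}$, $\int_0^{H+1}P(\rho\in\xi^x_u)\,du\ge e^{-1}/t$. So for some $u\le H+1$ the integrand is at least $\gamma$, where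
$$\gamma:=\frac1{e\,t\,(H+1)}.\tag{7}$$
Hence within time $H+1$, on $T_{\le N}$, both $\rho\to x$ and $x\to\rho$ have probability at least $\gamma$.

**Step 2: nodes.** We attach chains to the targets in such a way that enough of the tree stays unexplored. Write $v_1,v_2$ for the first two children of $v$. Let $\mathrm{Reg}(v)$ be the event that $v$ has $K$ children and $T_{v_1}\supset C_n$ with $x_1=v_1$, in the way described before Lemma 5. Then $P(\mathrm{Reg}(v))=p_K^{n+1}$. (For $p_1=1-\varepsilon$, $p_K=\varepsilon$ this is $\varepsilon^{n+1}$.) Call this chain $C_n(v)$, and say that *$v$ is on* at a given time if star $1$ of $C_n(v)$ is good.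

If $\mathrm{Reg}(v)$ holds, the *child nodes* of $v$ are the vertices $x$ at level $N$ of $T_{v_2}$ such that the probability $P_x$ computed in $T_{v_2}$ (with root $v_2$) is at least $1/t$ and $\mathrm{Reg}(x)$ holds. The event $\mathrm{Reg}(v)$ does not involve $T_{v_2}$. The *block* $(T_{v_2})_{\le N}$ determines the $P_x$. The tree $T_{x_2}$ is involved neither in $x$ being a child node of $v$ nor in $\mathrm{Reg}(x)$. So, given $\mathrm{Reg}(v)$, the number $B$ of child nodes of $v$ has mean
$$M=E\#\{|x|=N:P_x\ge1/t\}\;p_K^{n+1},$$
and the trees $T_{x_2}$ are again independent Galton–Watson trees.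

**Step 3: choice of $n$ and $i$.** The chains must live long enough for about $1/\gamma$ attempts, at an affordable price. Let $\kappa=e^{-2}(1-e^{-1/2})$; since $\lambda>\frac12$, a relay along an edge succeeds with probability at least $\kappa$. Put
$$a=\frac{\kappa^3\gamma}6,\qquad\Delta=H+10,\qquad J=\lceil10/a\rceil,\qquad\Theta=2(J+1)\Delta.$$
Since $J+1\le12/a$, (7) gives $\Theta\le C_0\,t\,(H+10)^2$ with $C_0=144\,e\,\kappa^{-3}$ universal. Let $n\ge10$ be minimal with $e^{c_2Kn}\ge2C_0t(H+10)^2$. Then $\Theta\le\frac12e^{c_2Kn}\le S\le SR$.

For $i$ large, $H$ is large, so $n>10$, and minimality gives $e^{c_2K(n-1)}<2C_0t(H+10)^2$. Since $2\beta=c_2/4$,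
$$p_K^{n+1}\ge e^{-\frac{c_2}4K(n+1)}=e^{-c_2K/2}\,e^{-\frac{c_2}4K(n-1)}\ge e^{-c_2K/2}\big(2C_0t(H+10)^2\big)^{-1/4}.$$
With (6),
$$M\ge C_K\,z^i\,t^{3/4}\,\nu_N^{-1}(H+10)^{-1/2}$$
for some $C_K>0$ not depending on $i$. This tends to $\infty$ as $i\to\infty$, because $t\ge2$ and $\nu_N,H$ are linear in $i$. Fix $i$ with $n>10$, $M\ge2$ and $\Delta\ge R$.

**Step 4: transmission between a node and a child node.** *Claim. Let $x$ be a child node of $v$. If $v$ is on at time $0$, then $x$ is on at time $\Theta$ with quenched probability at least $0.8$; and the same holds with $v$ and $x$ exchanged. Only the process on $C_n(v)$, $v$, the block $(T_{v_2})_{\le N}$ and $C_n(x)$ is used.*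

*One attempt.* If $v$ is on at time $s$, then, given the past up to $s$, with conditional probability at least $a$ there is a time in $[s,s+\Delta]$ at which $x$ is on. Indeed:

* $v_1$ is infected at some time within $\frac14$, with probability at least $\frac12$ (as in Step 2 of Lemma 4);
* the infection is relayed $v_1\to v\to v_2$, with probability at least $\kappa^2$;
* the block carries it from $v_2$ to $x$ within time $H+1$, with probability at least $\gamma$;
* it is relayed $x\to x_1$, with probability at least $\kappa$;
* star $1$ of $C_n(x)$ is good one time unit later, with probability at least $\frac13$ (Lemma 4).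

By the strong Markov property the probabilities multiply to at least $\frac12\cdot\kappa^2\cdot\gamma\cdot\kappa\cdot\frac13=a$. The total time is at most $\frac14+2+(H+1)+1+1\le\Delta$.

*Many attempts.* Make attempts at the times $s_j=j\Delta$, $j=1,\dots,J$, whenever $v$ is on at $s_j$. We have $R/2\le s_j\le\Theta\le SR$, so by Lemma 5 the expected number of $j$ with $v$ not on is at most $0.05J$. By Markov's inequality, with probability at least $0.9$ at least $J/2$ attempts are made. The attempts occupy successive time windows and each succeeds with conditional probability at least $a$ given the past. So the probability that at least $J/2$ attempts are made and none succeeds is at most $(1-a)^{J/2}\le e^{-aJ/2}\le e^{-5}<0.01$. Thus some attempt succeeds with probability at least $0.89$.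

*Holding the infection until time $\Theta$.* If some attempt succeeds, let $u$ be the first time $\ge\Delta$ at which $x$ is on. It is a stopping time, and $u\le(J+1)\Delta=\Theta/2$. Then $\Theta-u\ge\Theta/2\ge\Delta\ge R$ and $\Theta-u\le SR$, so by Lemma 5 for $C_n(x)$, $x$ is on at time $\Theta$ with conditional probability at least $0.95$. Finally $0.89\cdot0.95>0.8$.

*The reverse direction* is identical, via $x_1\to x\to(\text{block})\to v_2\to v\to v_1$: infection of $x_1$ ($\frac12$), relay $x_1\to x$ ($\kappa$), the block from $x$ to $v_2$ ($\gamma$, by the backward bound of Step 1), relays $v_2\to v\to v_1$ ($\kappa^2$), and star $1$ of $C_n(v)$ good ($\frac13$). This proves the claim.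

**Step 5: a recursion for the root being on.** Condition on $\mathrm{Reg}(\rho)$. Let $q_s$ be the infimum, over initial configurations contained in $C_n(\rho)$ with star $1$ good, of the annealed probability that $\rho$ is on at time $s\Theta$ for the process on $C_n(\rho)\cup\{\rho\}\cup T_{\rho_2}$. Then $q_0=1$. We bound $q_{s+2}$ below in terms of $q_s$: one time span $\Theta$ to go out, $s$ spans spent below the child nodes, one span to come back.

*Out.* Let $B'$ be the number of child nodes of $\rho$ that are on at time $\Theta$ for the process on
$$C_n(\rho)\cup\{\rho\}\cup(T_{\rho_2})_{\le N}\cup\bigcup_xC_n(x),$$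
the union being over the child nodes $x$. By Step 4, given the block and the child nodes, the conditional mean of $B'$ is at least $0.8B$.

*Below the child nodes.* Given this information and the clocks up to time $\Theta$ of the graph just described, the trees $T_{x_2}$ and the later clocks are fresh, and independent for different $x$. For an on child node $x$, restart at time $\Theta$ from the infected set in $C_n(x)$, whose star $1$ is good, and use only the process on $C_n(x)\cup\{x\}\cup T_{x_2}$. These graphs are disjoint. So, independently for the on child nodes, each is on at time $(s+1)\Theta$ with probability at least $q_s$. Some child node is therefore on at time $(s+1)\Theta$ with probability at least $E\varphi(B')$, where $\varphi(B)=1-(1-q_s)^B$.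

*Back.* If some child node is on at time $(s+1)\Theta$, then, by the reverse claim of Step 4 with clocks after that time, $\rho$ is on at time $(s+2)\Theta$ with conditional probability at least $0.8$.

*Together.* By concavity and $\varphi(0)=0$, $\varphi(B')\ge\varphi(B)B'/B$ for $B\ge1$, so $E\varphi(B')\ge0.8\,E\varphi(B)$. These bounds hold for every admissible initial configuration, hence
$$q_{s+2}\ge0.8\,E\varphi(B')\ge0.64\,E\big[1-(1-q_s)^B\big]=:f(q_s).$$
The function $f$ is nondecreasing and concave on $[0,1]$, $f(0)=0$, and $f'(0)=0.64M\ge1.28>1$. So there is $q^*\in(0,1]$ with $f(q^*)\ge q^*$. Since $q_0=1\ge q^*$ and $q_{2l+2}\ge f(q_{2l})\ge f(q^*)\ge q^*$ whenever $q_{2l}\ge q^*$, we get $q_{2l}\ge q^*$ for all $l\ge0$.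

**Step 6: strong survival.** Given $\mathrm{Reg}(\rho)$, start from the configuration consisting of $\rho_1$ and all leaves of star $1$ of $C_n(\rho)$. By the reverse Fatou lemma, with annealed probability at least $q^*$, star $1$ of $C_n(\rho)$ is good at infinitely many of the times $2l\Theta$. A star has finitely many leaves and $g\ge1$, so some fixed leaf $y$ is infected at arbitrarily large times with positive probability. The process from $\{\rho\}$ on $T$ contains the above configuration at time $1$ with positive probability, from clocks in $[0,1]$ of a finite graph; then the above applies by the Markov property and monotonicity.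

If $y$ is infected at arbitrarily large times, then a.s. so is $\rho$: let $u_1$ be the first time that $y$ is infected and $u_{j+1}$ the first time $\ge u_j+2$ that $y$ is infected. Given the past up to $u_j<\infty$, the infection is relayed $y\to\rho_1\to\rho$ with probability at least $\kappa^2$, and then $\rho$ is infected at time $u_j+2$. By conditional Borel–Cantelli this happens for infinitely many $j$ a.s. on the event that all $u_j$ are finite.

Since $P(\mathrm{Reg}(\rho))>0$, it follows that for a set of trees $T$ of positive probability, all infinite by fact 4, $\rho$ is infected at arbitrarily large times with positive probability, so $\lambda_2(T)\le\lambda$. As $\lambda_2(T)$ is a.s. constant on $\{T\text{ infinite}\}$, $\lambda_2\le\lambda$.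

**Step 7: both thresholds.** Since $\lambda>\lambda_1$ was arbitrary, $\lambda_2\le\lambda_1$, hence $\lambda_1=\lambda_2$, and this number is at least $\frac12$ by (4). For every $\lambda>\lambda_1=\lambda_2$ there is strong survival for a.e. infinite $T$, by the definition of $\lambda_2$ and monotonicity. For $\lambda\le\lambda_1$ the process dies out a.s., by Theorem 2 and monotonicity. This proves Theorem 1. $\square$

In particular the laws $p_1=1-\varepsilon$, $p_K=\varepsilon$ with $K\ge K_0$ and $\varepsilon\in[e^{-2\beta K},e^{-\beta K}]$ are bounded, have mean $m=1+(K-1)\varepsilon>1$, and satisfy $\lambda_1=\lambda_2$. So the answer to Problem 5.2 is yes.
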